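\title{Groups generated by class transpositions: finite presentability and type $F_\infty$}

\begin{abstract}
A class transposition is a permutation of $\mathbb Z$ that interchanges two disjoint residue classes term by term. For a set $\mathbb P$ of odd primes, let $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ be the group generated by the class transpositions whose moduli have all their odd prime factors in $\mathbb P$. We prove that $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ is of type $F_\infty$, and in particular finitely presented, whenever $\mathbb P$ is finite. The proof identifies the group with a group of piecewise affine permutations defined by a local condition, lets this group act on a contractible poset of decompositions of $\mathbb Z$ into copies of $\mathbb Z$, and applies Brown's criterion. The argument also covers the groups in which the prime $2$ is not allowed in the moduli.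
\end{abstract}

\section{Introduction}

For integers $m\ge 1$ and $0\le r<m$ we write $r(m)$ for the residue class $r+m\mathbb Z$; the representative $r$ is always normalized in this way. Two classes $r_1(m_1)$ and $r_2(m_2)$ are disjoint if and only if $\gcd(m_1,m_2)\nmid(r_1-r_2)$. For disjoint classes, the \emph{class transposition} $\tau_{r_1(m_1),r_2(m_2)}$ is the permutation of $\mathbb Z$ that interchanges $r_1+tm_1$ and $r_2+tm_2$ for every $t\in\mathbb Z$ and fixes all other integers. For example, $\tau_{0(2),1(4)}$ interchanges $2t$ and $4t+1$ and fixes the class $3(4)$ pointwise. Let $\mathrm{CT}(\mathbb Z)$ be the group generated by all class transpositions. For a set $\mathbb P$ of odd primes, let $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ be the subgroup generated by those $\tau_{r_1(m_1),r_2(m_2)}$ for which all odd prime factors of $m_1$ and $m_2$ lie in $\mathbb P$.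

It is known that each group $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ is simple, that it is finitely generated if and only if $\mathbb P$ is finite, and that $\mathrm{CT}_{\emptyset}(\mathbb Z)$ is finitely presented and generated by four class transpositions. The following question is posed in \cite{slides}: \emph{is $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ finitely presented whenever $\mathbb P$ is finite?}

To guess the answer, think of a class $r(m)$ as a copy of $\mathbb Z$, parametrized by $t\mapsto r+tm$. A class transposition exchanges two disjoint copies, and each prime $p\in\mathbb P\cup\{2\}$ is a way of cutting a copy into $p$ smaller copies, according to the residue of $t$ modulo $p$. For $\mathbb P=\emptyset$ any two classes are nested or disjoint, so the classes form a binary tree. An odd prime $p$ destroys the tree: the classes $0(2)$ and $0(p)$ overlap without being nested, and the partition of $\mathbb Z$ into classes modulo $2p$ is reached both by cutting first by $2$ and then by $p$, and in the other order. For finite $\mathbb P$ there are finitely many kinds of cuts and finitely many such exchange rules, so one expects the answer yes.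 What has to be excluded is that new relations keep appearing among partitions with more and more pieces. This is a statement about the connectivity of certain finite complexes, and it holds in every dimension at once. Recall that a group $G$ is \emph{of type $F_\infty$} if it has an Eilenberg--Mac Lane complex $K(G,1)$ with finitely many cells in each dimension; the $2$-skeleton of such a complex gives a finite presentation of $G$.

\begin{theorem}\label{thm:A}
If $\mathbb P$ is a finite set of odd primes, then $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ is of type $F_\infty$; in particular it is finitely presented. For an arbitrary set $\mathbb P$ of odd primes the following are equivalent: $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ is finitely generated; it is finitely presented; it is of type $F_\infty$; the set $\mathbb P$ is finite.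
\end{theorem}

The prime $2$ plays a special role in only one step, so we work with an arbitrary nonempty set $S$ of primes. An integer $m\ge1$ is \emph{$S$-smooth} if all its prime factors lie in $S$, an \emph{$S$-class} is a class $r(m)$ with $m$ $S$-smooth, and an \emph{$S$-partition} is a partition of $\mathbb Z$ into finitely many $S$-classes. Let $\mathrm{CT}^S$ be the group generated by all $\tau_{A,B}$ with $A,B$ disjoint $S$-classes; thus $\mathrm{CT}_{\mathbb P}(\mathbb Z)=\mathrm{CT}^{\mathbb P\cup\{2\}}$. For a class $A=r(m)$ let
\[
\iota_A\colon\mathbb Z\to\mathbb Z,\qquad \iota_A(t)=r+mt,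
\]
be its parametrization, so that $\tau_{A,B}$ interchanges $\iota_A(t)$ and $\iota_B(t)$. A map $f\colon\mathbb Z\to\mathbb Z$ is \emph{canonical on} the $S$-class $A$ if $f\iota_A=\iota_B$ for some $S$-class $B$ (then $B=f(A)$), and \emph{piecewise canonical} if it is canonical on every member of some $S$-partition. Let $G_S$ be the set of piecewise canonical permutations of $\mathbb Z$. We will see in Section~\ref{sec:G} that $G_S$ is a group containing $\mathrm{CT}^S$.

\begin{theorem}\label{thm:B}
Let $S$ be a nonempty set of primes.
\begin{enumerate}
\item[(1)] If $S$ is finite, then $G_S$ is of type $F_\infty$. Moreover $\mathrm{CT}^S$ is a normal subgroup of $G_S$ of finite index, at most $(\min S-1)^{2(|S|-1)}$, so $\mathrm{CT}^S$ is of type $F_\infty$. If $2\in S$, then $\mathrm{CT}^S=G_S$.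
\item[(2)] If $S$ is infinite, then neither $G_S$ nor $\mathrm{CT}^S$ is finitely generated.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} follows by taking $S=\mathbb P\cup\{2\}$. For finite $\mathbb P$, part (1) gives type $F_\infty$, which implies finite presentability, which implies finite generation. For infinite $\mathbb P$ the group is not finitely generated, by the known fact above or by part~(2).

The proof of part (1) has an algebraic half and a topological half. The group $\mathrm{CT}^S$ is given by generators, and there is no evident test for membership in it, whereas membership in $G_S$ is a local condition. Section~\ref{sec:index} compares the two groups by counting partitions up to the action of $\mathrm{CT}^S$. Section~\ref{sec:poset} constructs a contractible complex on which $G_S$ acts with finite stabilizers, filtered by cocompact subcomplexes, and reduces part (1) to a connectivity estimate, Proposition~\ref{prop:conn}, which is proved in Sections~\ref{sec:intervals} and~\ref{sec:links}. Both halves rest on the natural partitions of Section~\ref{sec:natural}, those obtained from $\mathbb Z$ by successive cuts. The topological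 tools are collected in Section~\ref{sec:tools}.

\section{Piecewise canonical maps}\label{sec:G}

In this section and the next, $S$ is any nonempty set of primes. The normalization $0\le r<m$ is what makes the parametrizations closed under composition:
\begin{equation}\label{eq:comp}
\iota_{r(m)}\iota_{r'(m')}=\iota_{(r+mr')(mm')},\qquad 0\le r+mr'\le (m-1)+m(m'-1)<mm'.
\end{equation}

\begin{lemma}\label{lem:classes}
Let $A=r(m)$, $B=s(n)$ and $D$ be $S$-classes.
\begin{enumerate}
\item[(a)] $\iota_A(D)$ is an $S$-class whose modulus is the product of the moduli of $A$ and $D$, and $\iota_A\iota_D=\iota_{\iota_A(D)}$.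
\item[(b)] If $B\subseteq A$, then $m\mid n$ and $B=\iota_A(D')$ for an $S$-class $D'$ of modulus $n/m$. Hence, for an $S$-smooth multiple $n$ of $m$, the classes modulo $n$ contained in $A$ are the classes $\iota_A(D')$, where $D'$ runs over all classes modulo $n/m$.
\item[(c)] If $A\cap B\ne\emptyset$, then $A\cap B$ is an $S$-class of modulus $\operatorname{lcm}(m,n)$. In particular $B\subseteq A$ if $A\cap B\neq\emptyset$ and $m\mid n$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is \eqref{eq:comp}. In (b), both $s$ and $s+n$ lie in $A$, so $m\mid n$ and $m\mid s-r$. Since $r$ is the least nonnegative element of $A$, we have $0\le s-r<n$, so $D'=\frac{s-r}{m}\bigl(\frac nm\bigr)$ is a normalized class, and $\iota_A(D')=B$ by \eqref{eq:comp}. In (c), if $t\in A\cap B$, then $A\cap B=(t+m\mathbb Z)\cap(t+n\mathbb Z)=t+\operatorname{lcm}(m,n)\mathbb Z$.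
\end{proof}

If $f$ is canonical on $A$, say $f\iota_A=\iota_B$, then $f$ is canonical on every $S$-class $A'=\iota_A(D)\subseteq A$, because
\begin{equation}\label{eq:restrict}
f\iota_{\iota_A(D)}=f\iota_A\iota_D=\iota_B\iota_D=\iota_{\iota_B(D)}.
\end{equation}
Let $\mathcal I$ be the set of injective piecewise canonical maps $\mathbb Z\to\mathbb Z$; it contains every $\iota_A$, which is canonical on $\mathbb Z=0(1)$, and $G_S$ is the set of bijections in $\mathcal I$. For $N\geq 1$ put
\[
\mathcal U_N=\{r(N):0\le r<N\},
\]
so $\mathcal U_1=\{\mathbb Z\}$. Call an $S$-smooth $N$ a \emph{level} of $f\in\mathcal I$ if $f$ is canonical on every member of $\mathcal U_N$. By Lemma~\ref{lem:classes}(c) and \eqref{eq:restrict}, $f$ is then canonical on every $S$-class whose modulus is divisible by $N$. If $f$ is canonical on the members of an $S$-partition, the least common multiple of their moduli is a level of $f$, for the same reason. So every $f\in\mathcal I$ has a level, $S$-smooth multiples of levels are levels, and finitely many elements of $\mathcal I$ have a common level.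

\begin{lemma}\label{lem:monoid}
The set $\mathcal I$ is closed under composition, $G_S$ is a group, and $\mathrm{CT}^S\le G_S$.
\end{lemma}

\begin{proof}
Let $f,g\in\mathcal I$ have levels $N,N'$. A class modulo $NN'$ has the form $\iota_{r(N)}(D)$ with $D\in\mathcal U_{N'}$. By \eqref{eq:restrict}, $f$ maps it canonically onto $\iota_B(D)$, where $B=f(r(N))$. The modulus of $\iota_B(D)$ is divisible by $N'$, so $g$ is canonical on it. Thus $NN'$ is a level of $gf$.

If $g\in G_S$ is canonical on the members of the $S$-partition $\mathcal A$, then $g(\mathcal A)$ is an $S$-partition, and $g\iota_A=\iota_{g(A)}$ gives $g^{-1}\iota_{g(A)}=\iota_A$. So $g^{-1}\in G_S$.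

Let $A,B$ be disjoint $S$-classes and let $N$ be the product of their moduli. Every class modulo $N$ is contained in $A$, contained in $B$, or disjoint from both, by Lemma~\ref{lem:classes}(c). The transposition $\tau_{A,B}$ is canonical on $A$ and on $B$, since $\tau_{A,B}\iota_A=\iota_B$ and $\tau_{A,B}\iota_B=\iota_A$, and it is the identity on classes disjoint from $A\cup B$. So $N$ is a level of $\tau_{A,B}$.
\end{proof}

\begin{remark}
Being canonical is stronger than mapping a class onto a class by an increasing affine map. Since $r+mt\ge0$ if and only if $t\ge0$, every element of $G_S$ preserves the set of nonnegative integers; so the translation $t\mapsto t+1$ is not in $G_S$.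
\end{remark}

The case of infinitely many primes can be settled now: a finite set of elements sees only finitely many primes, and a new prime gives a new element.

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
An element of $G_S$ is described by finitely many $S$-classes and their images, whose moduli involve finitely many primes. So every finite subset of $G_S$, and in particular every finite subset of $\mathrm{CT}^S$, lies in the subgroup $G_{S'}$ for some finite nonempty $S'\subset S$. Choose $p\in S\setminus S'$ and let $\tau=\tau_{0(p),1(p)}\in\mathrm{CT}^S$. Suppose $\tau\in G_{S'}$, with $S'$-smooth level $N$. Then $\tau$ agrees on $0(N)$ with a single affine map. Since $p\nmid N$, the class $0(N)$ contains infinitely many elements of $0(p)$, where $\tau(t)=t+1$, and infinitely many elements of $1(p)$, where $\tau(t)=t-1$. An affine map is determined by two of its values, so it would equal both $t\mapsto t+1$ and $t\mapsto t-1$. Hence $\tau\notin G_{S'}$, and the finite subset generates neither $G_S$ nor $\mathrm{CT}^S$.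
\end{proof}

\section{Natural partitions}\label{sec:natural}

For $S$-partitions write $\mathcal Q\le\mathcal Q'$ if $\mathcal Q'$ refines $\mathcal Q$, and let $\mathcal Q\vee\mathcal Q'$ be the common refinement, consisting of the nonempty intersections $Q\cap Q'$. For $p\in S$, the \emph{$p$-splitting} of an $S$-class $A$ of modulus $m$ is $\iota_A(\mathcal U_p)=\{\iota_A(j(p)):0\le j<p\}$, the set of the $p$ classes modulo $pm$ contained in $A$. By \eqref{eq:restrict}, a map that is canonical on $A$ carries the $p$-splitting of $A$ to the $p$-splitting of the image of $A$. In particular, $\iota_A$ carries the $p$-splitting of $D$ to the $p$-splitting of $\iota_A(D)$.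

\begin{definition}
An $S$-partition is \emph{natural} if it arises from $\{\mathbb Z\}$ by finitely many steps of the form ``replace a member by its $p$-splitting, for some $p\in S$''. A \emph{natural partition of} an $S$-class $A$ is a partition $\iota_A(\mathcal Q)$ with $\mathcal Q$ natural.
\end{definition}

We record four direct consequences.
\begin{enumerate}
\item[(N1)] $\mathcal Q$ is natural if and only if $\mathcal Q=\{\mathbb Z\}$ or $\mathcal Q=\bigcup_{j<p}\iota_{j(p)}(\mathcal Q_j)$ for some $p\in S$ and natural $\mathcal Q_0,\dots,\mathcal Q_{p-1}$. Indeed, the first step produces some $\mathcal U_p$, each later step takes place inside one class $j(p)$, and the steps inside $j(p)$ correspond under $\iota_{j(p)}$ to steps starting from $\{\mathbb Z\}$. In particular every natural $\mathcal Q\ne\{\mathbb Z\}$ refines some $\mathcal U_p$.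
\item[(N2)] $\mathcal U_N$ is natural for $S$-smooth $N$: if $p\mid N$, it arises from $\mathcal U_{N/p}$ by $p$-splitting every member.
\item[(N3)] A natural partition obtained with $a_p$ steps of type $p$ has $1+\sum_p a_p(p-1)$ members.
\item[(N4)] There are finitely many natural partitions with at most $n$ members: by (N3) at most $n-1$ steps are used, and each step chooses a prime $p\le n$ and one of at most $n$ members.
\end{enumerate}

\begin{example}\label{ex:nonnatural}
Not every $S$-partition is natural. For $S=\{2,3,5\}$ the classes $4(6)$, $5(10)$, $6(15)$ are pairwise disjoint by the gcd criterion, and together with the classes modulo $30$ outside their union they form an $S$-partition. It refines no $\mathcal U_p$, since $\gcd(6,10,15)=1$, so it is not natural by (N1).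
\end{example}

We restrict to natural partitions because they are generated by one kind of move for each prime, and by (N2) nothing is lost: every $S$-partition has a natural refinement $\mathcal U_N$. The price is that, in view of Example~\ref{ex:nonnatural}, closure under the basic operations needs a proof.

\begin{lemma}\label{lem:natural}
\begin{enumerate}
\item[(a)] Replacing each member of a natural partition of an $S$-class $A$ by a natural partition of that member gives a natural partition of $A$.
\item[(b)] If $\mathcal Q$ is natural and $A$ is an $S$-class, then $\mathcal Q|_A=\{A\cap Q:Q\in\mathcal Q,\ A\cap Q\ne\emptyset\}$ is a natural partition of $A$.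
\item[(c)] If $\mathcal Q$ and $\mathcal Q'$ are natural, so is $\mathcal Q\vee\mathcal Q'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The natural partitions of a class $B$ are exactly the partitions obtained from $\{B\}$ by splitting steps, because $\iota_B$ carries splittings to splittings. So we first perform the steps producing the given partition of $A$, and then, for each member, the steps producing its partition.

(b) We use induction on $|\mathcal Q|$, for all $A$ at once. For $\mathcal Q=\{\mathbb Z\}$ we get $\{A\}$. Otherwise write $\mathcal Q=\bigcup_j\iota_{j(p)}(\mathcal Q_j)$ as in (N1), so $|\mathcal Q_j|<|\mathcal Q|$, and let $m$ be the modulus of $A$. If $p\mid m$, then $A$ lies in one class $j(p)$, say $A=\iota_{j(p)}(D)$, and $\mathcal Q|_A=\iota_{j(p)}(\mathcal Q_j|_D)$. By induction $\mathcal Q_j|_D=\iota_D(\mathcal R)$ with $\mathcal R$ natural, so $\mathcal Q|_A=\iota_{j(p)}\iota_D(\mathcal R)=\iota_A(\mathcal R)$. If $p\nmid m$, the sets $A_j=A\cap j(p)$ are nonempty by the gcd criterion, so they are $p$ distinct classes modulo $pm$ inside $A$; they form the $p$-splitting of $A$. By the first case $\mathcal Q|_{A_j}$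 is a natural partition of $A_j$. Since $\mathcal Q$ refines $\mathcal U_p$, we have $\mathcal Q|_A=\bigcup_j\mathcal Q|_{A_j}$, and (a) applies.

(c) We have $\mathcal Q\vee\mathcal Q'=\bigcup_{Q\in\mathcal Q}\mathcal Q'|_Q$; apply (b) and (a).
\end{proof}

\section{The index of $\mathrm{CT}^S$ in $G_S$}\label{sec:index}

From now on $S$ is finite. Put $G=G_S$, $C=\mathrm{CT}^S$ and $q_0=\min S$.

\begin{proposition}\label{prop:index}
$C$ is normal in $G$ of index at most $(q_0-1)^{2(|S|-1)}$. In particular $C=G$ if $2\in S$.
\end{proposition}

An element of $G$ is given by a partition of the source, a partition of the target and a bijection between them. Class transpositions can change the bijection at will, so only the two partitions matter, and only up to the action of $C$. The work lies in showing that, after enough refinement, few partitions remain up to this action.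

\begin{lemma}\label{lem:normal}
$C$ is normal in $G$.
\end{lemma}

\begin{proof}
If $g\in G$ is canonical on disjoint $S$-classes $A',B'$, then $g\tau_{A',B'}g^{-1}$ interchanges $g\iota_{A'}(t)=\iota_{g(A')}(t)$ and $g\iota_{B'}(t)=\iota_{g(B')}(t)$ and fixes everything else, so it equals $\tau_{g(A'),g(B')}$. For arbitrary disjoint $S$-classes $A,B$, let $N$ be a level of $g$. Sorting $t$ by its class modulo $N$ and using Lemma~\ref{lem:classes}(a) gives
\[
\tau_{A,B}=\prod_{D\in\mathcal U_N}\tau_{\iota_A(D),\iota_B(D)}.
\]
All classes on the right have modulus divisible by $N$, so $g$ is canonical on them, and $g\tau_{A,B}g^{-1}\in C$.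
\end{proof}

For $g\in G$ and natural partitions $\mathcal A,\mathcal B$ we write $g\colon\mathcal A\to\mathcal B$ if $g$ is canonical on every member of $\mathcal A$ and $g(\mathcal A)=\mathcal B$. These arrows obey three rules.
\begin{enumerate}
\item[(R1)] If $g\colon\mathcal A\to\mathcal B$ and $g'\colon\mathcal B\to\mathcal B'$, then $g^{-1}\colon\mathcal B\to\mathcal A$ and $g'g\colon\mathcal A\to\mathcal B'$.
\item[(R2)] If $g\colon\mathcal A\to\mathcal B$, and $\mathcal A',\mathcal B'$ arise by $p$-splitting $A\in\mathcal A$ and $g(A)\in\mathcal B$, then $g\colon\mathcal A'\to\mathcal B'$, by \eqref{eq:restrict}.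
\item[(R3)] If $g\colon\mathcal A\to\mathcal A$, then $g\in C$. Indeed, $g$ is determined by the permutation $\sigma$ of $\mathcal A$ that it induces, since $g\iota_A=\iota_{\sigma(A)}$; the elements $\tau_{A_1,A_2}\colon\mathcal A\to\mathcal A$ induce the transpositions of $\mathcal A$, and these generate $\operatorname{Sym}(\mathcal A)$.
\end{enumerate}

\begin{lemma}\label{lem:adapted}
For every $g\in G$ there are natural $\mathcal A,\mathcal B$ with $g\colon\mathcal A\to\mathcal B$.
\end{lemma}

\begin{proof}
Let $N$ be a level of $g$. The $S$-partition $g(\mathcal U_N)$ need not be natural, so we refine it. Let $M$ be an $S$-smooth common multiple of its moduli, and put $\mathcal B=\mathcal U_M$ and $\mathcal A=g^{-1}(\mathcal B)$. Every member of $\mathcal U_M$ lies in a member $B=g(r(N))$ of $g(\mathcal U_N)$. If $B$ has modulus $m$, the members of $\mathcal U_M$ inside $B$ form $\iota_B(\mathcal U_{M/m})$, and since $g\iota_{r(N)}=\iota_B$ their preimages form $\iota_{r(N)}(\mathcal U_{M/m})$. This is a natural partition of $r(N)$, and $g$ is canonical on its members. By (N2) and Lemma~\ref{lem:natural}(a), $\mathcal A$ is natural.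
\end{proof}

Call natural partitions $\mathcal A,\mathcal A'$ \emph{equivalent} if $h\colon\mathcal A\to\mathcal A'$ for some $h\in C$. By (R1) this is an equivalence relation. The equivalence class $[\mathcal A]$ is called the \emph{type} of $\mathcal A$, and $|\mathcal A|$, which depends only on the type, is its \emph{size}.

\begin{lemma}\label{lem:coset}
If $g\colon\mathcal A\to\mathcal B$ and $g'\colon\mathcal A'\to\mathcal B'$ with $[\mathcal A]=[\mathcal A']$ and $[\mathcal B]=[\mathcal B']$, then $gC=g'C$.
\end{lemma}

\begin{proof}
Take $a\colon\mathcal A\to\mathcal A'$ and $b\colon\mathcal B\to\mathcal B'$ with $a,b\in C$. Then $g^{-1}b^{-1}g'a\colon\mathcal A\to\mathcal A$ by (R1), so this element lies in $C$ by (R3). Its image in $G/C$ is that of $g^{-1}g'$.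
\end{proof}

The next lemma says that types remember how often each prime was used, but not where, and that there is one exchange rule for each pair of primes. Let $\mathbb N=\{0,1,2,\dots\}$ and let $e_p$ $(p\in S)$ be the standard basis of $\mathbb N^S$.

\begin{lemma}\label{lem:types}
Let $\mathcal A$ be natural and $p,q\in S$.
\begin{enumerate}
\item[(a)] The type of a partition obtained by $p$-splitting one member of $\mathcal A$ depends only on $[\mathcal A]$ and $p$. Denote it by $[\mathcal A]+e_p$.
\item[(b)] If $|\mathcal A|\ge2$, then $([\mathcal A]+e_p)+e_q=([\mathcal A]+e_q)+e_p$. Hence for $|\mathcal A|\ge2$ and $w\in\mathbb N^S$ the type $[\mathcal A]+w$, obtained by adding each $e_p$ exactly $w_p$ times, does not depend on the order, and $([\mathcal A]+w)+w'=[\mathcal A]+(w+w')$.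
\item[(c)] If $p\ne q$, then $([\mathcal A]+e_p)+p\,e_q=([\mathcal A]+e_q)+q\,e_p$, also for $\mathcal A=\{\mathbb Z\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For distinct $A_1,A_2\in\mathcal A$, rule (R2) applied to $\tau_{A_1,A_2}\colon\mathcal A\to\mathcal A$ shows that splitting $A_1$ and splitting $A_2$ give equivalent partitions. For $h\colon\mathcal A\to\mathcal A'$ with $h\in C$, rule (R2) shows that splitting $A$ in $\mathcal A$ and splitting $h(A)$ in $\mathcal A'$ give equivalent partitions.

(b) Take distinct $A_1,A_2\in\mathcal A$. By (a), both sides are the type of $\mathcal A$ with $A_1$ $p$-split and $A_2$ $q$-split. Since sizes only grow, any two neighboring summands in $[\mathcal A]+e_{p_1}+\dots+e_{p_l}$ can be interchanged, and such interchanges generate all reorderings.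

(c) For the left side, $p$-split a member $A$ and then $q$-split each of the $p$ pieces; the result is $\mathcal A$ with $A$ replaced by $\iota_A(\mathcal U_{pq})$. The right side, computed in the other order, gives the same partition.
\end{proof}

Part (b) needs two members: for $\mathcal A=\{\mathbb Z\}$ the second splitting must be applied to a piece of the first. We therefore start from $[\mathcal U_p]=[\{\mathbb Z\}]+e_p$. By definition of naturality, every natural $\mathcal A\ne\{\mathbb Z\}$ has type $[\mathcal U_p]+w$ for some $p\in S$ and $w\in\mathbb N^S$.

\begin{example}\label{ex:23}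
Let $S=\{2,3\}$ and define $g$ by $g(2t)=3t$, $g(4t+1)=3t+1$, $g(4t+3)=3t+2$. Then $g\colon\mathcal A\to\mathcal U_3$ with $\mathcal A=\{0(2),1(4),3(4)\}$ and $[\mathcal A]=[\mathcal U_2]+e_2$. Lemma~\ref{lem:types}(c) gives $[\mathcal U_3]+3e_2=[\mathcal U_2]+2e_3$, and $[\mathcal E]+e_2+2e_3=[\mathcal E]+e_3+3e_2$ for $|\mathcal E|\ge2$. Using the first rule once and the second twice,
\[
[\mathcal U_3]+4e_2+e_3=[\mathcal U_2]+e_2+3e_3=[\mathcal U_2]+3e_2+2e_3=[\mathcal U_2]+5e_2+e_3=[\mathcal A]+4e_2+e_3 .
\]
So after splitting corresponding members four times by $2$ and once by $3$, rule (R2) gives $g\colon\mathcal A'\to\mathcal B'$ with $[\mathcal A']=[\mathcal B']$. Comparing with $\mathrm{id}\colon\mathcal A'\to\mathcal A'$ in Lemma~\ref{lem:coset} shows $g\in\mathrm{CT}_{\{3\}}(\mathbb Z)$. The second rule trades one $3$-splitting for two $2$-splittings, but only in the presence of a spare $e_2+e_3$, which is not used up.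
\end{example}

The general argument keeps one spare splitting of each kind. Put
\[
v=\sum_{p\in S}e_p,\qquad u=v+(\max S)\,e_{q_0},\qquad c=(q_0-1)^{|S|-1},
\]
and call a type \emph{good} if it has the form $[\mathcal U_{q_0}]+v+w$ with $w\in\mathbb N^S$. Adding $e_p$ to a good type gives a good type.

\begin{lemma}\label{lem:good}
\begin{enumerate}
\item[(a)] If $\mathcal A\ne\{\mathbb Z\}$ is natural, then $[\mathcal A]+u$ is good.
\item[(b)] For each $n$ there are at most $c$ good types of size $n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $[\mathcal A]=[\mathcal U_p]+w$. If $p=q_0$, then $[\mathcal A]+u=[\mathcal U_{q_0}]+v+w+(\max S)e_{q_0}$. If $p\ne q_0$, Lemma~\ref{lem:types}(c) for $\{\mathbb Z\}$ gives $[\mathcal U_p]+pe_{q_0}=[\mathcal U_{q_0}]+q_0e_p$, hence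
\[
[\mathcal A]+u=[\mathcal U_{q_0}]+v+\bigl(q_0e_p+w+(\max S-p)e_{q_0}\bigr).
\]

(b) Let $p\ne q_0$ and $|\mathcal E|\ge2$. Lemma~\ref{lem:types}(c) gives $[\mathcal E]+e_{q_0}+q_0e_p=[\mathcal E]+e_p+pe_{q_0}$. Adding $v-e_p-e_{q_0}\in\mathbb N^S$ to both sides yields
\[
[\mathcal E]+v+(q_0-1)e_p=[\mathcal E]+v+(p-1)e_{q_0}.
\]
In a good type $[\mathcal U_{q_0}]+v+w$ we may therefore replace $w$ by $w-(q_0-1)e_p+(p-1)e_{q_0}$ as long as $w_p\ge q_0-1$. This lowers $w_p$ and changes no other coordinate except $w_{q_0}$, so after finitely many replacements $0\le w_p\le q_0-2$ for all $p\ne q_0$. There are $c$ choices for these coordinates, and then $w_{q_0}$ is determined by the size $n=q_0+\sum_{p\in S}(1+w_p)(p-1)$.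
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:index}]
Normality is Lemma~\ref{lem:normal}. Let $\Gamma_n\subseteq G/C$ be the set of cosets of those $g$ that admit an arrow $g\colon\mathcal A\to\mathcal B$ with $[\mathcal A],[\mathcal B]$ good of size $n$. By Lemmas~\ref{lem:coset} and~\ref{lem:good}(b), $|\Gamma_n|\le c^2$. By (R2), $\Gamma_n\subseteq\Gamma_{n+p-1}$ for $p\in S$. Every coset $gC$ lies in some $\Gamma_n$: take an arrow from Lemma~\ref{lem:adapted}, split once on both sides if $\mathcal A=\{\mathbb Z\}$, then split corresponding members according to $u$, and apply (R2) and Lemma~\ref{lem:good}(a).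

Let $g_1C,\dots,g_lC$ be distinct cosets with $g_iC\in\Gamma_{n_i}$. By (N3), $n_i-1$ is a nonnegative integer combination of the numbers $p-1$. With $n=1+\sum_i(n_i-1)$, each difference $n-n_i=\sum_{j\neq i}(n_j-1)$ is such a combination too, so $\Gamma_{n_i}\subseteq\Gamma_n$ for all $i$, and $l\le c^2$. Thus $[G:C]\le c^2$. If $2\in S$, then $q_0=2$ and $c=1$.
\end{proof}

\section{Topological tools}\label{sec:tools}

\subsection*{Connectivity}
For $k\ge-1$, a space is \emph{$k$-connected} if it is nonempty and every map from $S^i$ with $0\le i\le k$ is homotopic to a constant map; for $k\le-2$ there is no condition. A pair $(Y',Y)$ is \emph{$k$-connected} if every map $(D^i,\partial D^i)\to(Y',Y)$ with $0\le i\le k$ is homotopic rel $\partial D^i$ to a map into $Y$. If $(Y'',Y')$ and $(Y',Y)$ are $k$-connected, so is $(Y'',Y)$. If $(Y',Y)$ is $k$-connected and $0\le i\le k$, every map $S^i\to Y'$ is freely homotopic to a map into $Y$: move the image of a base point into $Y$ along a path, then regard the map as a map of $D^i$ that is constant on $\partial D^i$.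

\begin{lemma}\label{lem:cones}
Let $k\ge-1$, let $Y$ be a CW complex, and let $Y'$ be obtained from $Y$ by attaching cones over $k$-connected subcomplexes $K_\alpha\subseteq Y$. Then $(Y',Y)$ is $(k+1)$-connected.
\end{lemma}

\begin{proof}
Each pair $(\operatorname{Cone}K_\alpha,K_\alpha)$ is $(k+1)$-connected: given a map from $(D^i,\partial D^i)$ with $i\le k+1$, its boundary values extend to a map $D^i\to K_\alpha$ because $K_\alpha$ is $k$-connected (for $i=0$, because $K_\alpha\neq\emptyset$), and two maps from $D^i$ to a contractible space that agree on $\partial D^i$ are homotopic rel $\partial D^i$. By \cite[Cor.~4.16]{Hatcher}, there is a CW pair $(Z_\alpha,K_\alpha)$, homotopy equivalent to $(\operatorname{Cone}K_\alpha,K_\alpha)$ rel $K_\alpha$, such that all cells of $Z_\alpha-K_\alpha$ have dimension greater than $k+1$. These equivalences glue with the identity of $Y$, so $Y'$ is homotopy equivalent rel $Y$ to the complex $Z$ obtained from $Y$ by gluing in all $Z_\alpha$ along $K_\alpha$. The $(k+1)$-skeleton of $Z$ lies in $Y$, so $(Z,Y)$ is $(k+1)$-connected by cellular approximation.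
\end{proof}

\subsection*{Posets}
The \emph{order complex} $|P|$ of a poset $P$ is the simplicial complex whose simplices are the finite nonempty chains of $P$. (For sets that are not regarded as posets, $|\cdot|$ is cardinality.) A monotone map induces a simplicial map. We write $P_{<x}$, $P_{>x}$, $[y,x]$, $(y,x)$ for the usual subposets and intervals.
\begin{enumerate}
\item[(P1)] Monotone maps $f,g\colon P\to P'$ with $f(z)\le g(z)$ for all $z$ induce homotopic maps, because together they form a monotone map $P\times\{0<1\}\to P'$, and $|P\times\{0<1\}|\cong|P|\times[0,1]$. In particular $|P|$ is contractible if there are a monotone $e\colon P\to P$ and $a\in P$ with $z\ge e(z)\le a$ for all $z$, or with $z\le e(z)\ge a$ for all $z$.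
\item[(P2)] If $Y$ is a set of maximal elements of $P$, then a chain contains at most one element of $Y$, as its top; so $|P|$ is obtained from $|P\setminus Y|$ by attaching a cone over $|P_{<y}|$ for each $y\in Y$. The same holds for minimal elements, with $P_{>y}$.
\item[(P3)] \emph{Quillen's fiber lemma} \cite[Prop.~1.6]{Quillen}. A monotone map $\pi\colon W\to P$ induces a homotopy equivalence if $|\{w\in W:\pi(w)\le y\}|$ is contractible for every $y\in P$.
\item[(P4)] \emph{Nerve theorem} \cite[Thm.~10.6(ii)]{Bjorner}. Let a simplicial complex be the union of subcomplexes $\Delta_i$. The nerve is the complex whose simplices are the finite nonempty sets $I$ of indices with $\bigcap_{i\in I}\Delta_i\ne\emptyset$. If every nonempty $t$-fold intersection is $(k-t+1)$-connected, for all $t\ge1$, then the union is $k$-connected if and only if the nerve is.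
\end{enumerate}

\subsection*{Finiteness properties}
A group $G$ is \emph{of type $FP_\infty$} if the trivial module $\mathbb Z$ has a resolution by finitely generated projective $\mathbb ZG$-modules. A group is of type $F_\infty$ if and only if it is finitely presented and of type $FP_\infty$. Finite groups have both properties (the bar resolution is finitely generated in each degree). A subgroup of finite index in a group of type $F_\infty$ is of type $F_\infty$, by passing to a finite cover of $K(G,1)$.

\begin{theorem}[Brown's criterion {\cite[Cor.~3.3(a)]{Brown}}]\label{thm:brown}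
Let $X$ be a contractible $G$-CW-complex whose cell stabilizers are finitely presented and of type $FP_\infty$, and let $X_1\subseteq X_2\subseteq\cdots$ be a filtration of $X$ by $G$-subcomplexes, each with finitely many orbits of cells. If the connectivity of $(X_{j+1},X_j)$ tends to $\infty$ with $j$, then $G$ is finitely presented and of type $FP_\infty$.
\end{theorem}

\section{The poset of decompositions}\label{sec:poset}

We need a contractible complex on which $G$ acts with small stabilizers. The natural partitions form a directed poset, but $G$ does not act on it, since an element of $G$ need not map a class to a class. Allowing pieces of the form $f(\mathbb Z)$ with $f\in\mathcal I$ repairs this, but the stabilizer of the partition $\{\mathbb Z\}$ is then all of $G$. The remedy is to remember the parametrization $f$ of each piece.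

\begin{definition}
A \emph{decomposition} is a finite nonempty subset $x\subset\mathcal I$ such that $\mathbb Z$ is the disjoint union of the images $f(\mathbb Z)$, $f\in x$. Let $\mathcal D$ be the set of decompositions. For $x,y\in\mathcal D$ put $y\le x$ if there are natural partitions $\mathcal Q_h$ $(h\in y)$ with
\[
x=\{h\iota_A:h\in y,\ A\in\mathcal Q_h\}.
\]
We say that $h\in y$ is \emph{split} in $x$ if $\mathcal Q_h\ne\{\mathbb Z\}$.
\end{definition}

For any $y\in\mathcal D$ and any natural $\mathcal Q_h$ the displayed set is a decomposition with $\sum_h|\mathcal Q_h|$ elements, by Lemma~\ref{lem:monoid}. The partitions are determined by $y$ and $x$, as $\mathcal Q_h=\{h^{-1}(f(\mathbb Z)):f\in x,\ f(\mathbb Z)\subseteq h(\mathbb Z)\}$. It follows that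
\begin{equation}\label{eq:unsplit}
h\in y \text{ is not split in } x\iff h\in x:
\end{equation}
if $\mathcal Q_h=\{\mathbb Z\}$, then $h=h\iota_{\mathbb Z}\in x$, and if $h\in x$, then $h$ is the only element of $x$ with image inside $h(\mathbb Z)$. The relation $\le$ is transitive, because $h\iota_A\iota_D=h\iota_{\iota_A(D)}$ and Lemma~\ref{lem:natural}(a) applies. If $y\le x$, then $|y|\le|x|$, with equality only if nothing is split, that is, $y=x$. So $\mathcal D$ is a poset. The group $G$ acts on it by $gx=\{gf:f\in x\}$, preserving order and cardinality.

\begin{lemma}\label{lem:D}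
\begin{enumerate}
\item[(a)] $\mathcal D$ is directed, and $|\mathcal D|$ is contractible.
\item[(b)] Any two decompositions with the same number of elements lie in one $G$-orbit.
\item[(c)] The stabilizer of a simplex of $|\mathcal D|$ is finite and fixes the simplex pointwise.
\item[(d)] $\mathcal D_{<x}$ is finite for every $x\in\mathcal D$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\{\mathrm{id}\}\in\mathcal D$. For $S$-smooth $M$ let $z_M=\{\iota_A:A\in\mathcal U_M\}$. Let $x\in\mathcal D$ and let $N$ be a common level of its elements. Then $x\le\{f\iota_A:f\in x,\ A\in\mathcal U_N\}=\{\iota_B:B\in\mathcal B\}$, where $\mathcal B$ is the $S$-partition into the classes $f(A)$. If $M$ is an $S$-smooth common multiple of the moduli in $\mathcal B$, then splitting each $\iota_B$ by $\mathcal U_{M/m}$, with $m$ the modulus of $B$, gives $z_M$ by Lemma~\ref{lem:classes}(b). So $x\le z_M$, where $M$ can be replaced by any $S$-smooth multiple; hence any two decompositions have a common upper bound. A map from a sphere to $|\mathcal D|$ has image in a finite subcomplex, which lies in the cone $|\mathcal D_{\le z}|$ for an upper bound $z$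 of its vertices. So all homotopy groups vanish, and $|\mathcal D|$ is contractible by Whitehead's theorem.

(b) Let $x=\{f_1,\dots,f_n\}$ and $x'=\{f_1',\dots,f_n'\}$, and let $g$ be the permutation of $\mathbb Z$ with $gf_i=f_i'$ for all $i$. Let $N$ be a common level of all $f_i,f_i'$. The classes $f_i(A)$, $A\in\mathcal U_N$, form an $S$-partition, and $g\iota_{f_i(A)}=gf_i\iota_A=f_i'\iota_A=\iota_{f_i'(A)}$. So $g\in G$ and $gx=x'$.

(c) The elements of a chain have distinct cardinalities, so the stabilizer of the chain fixes each of them. If $gx=x$, then $g$ permutes the finite set $x$, and if $gf=f$ for all $f\in x$, then $g=\mathrm{id}$ because the images cover $\mathbb Z$. So the stabilizer of $x$ embeds in $\operatorname{Sym}(x)$.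

(d) Let $y\le x$. Each $h\in y$ gives a natural partition $\mathcal Q_h$ with at most $|x|$ members and an injective map $\mathcal Q_h\to x$, $A\mapsto h\iota_A$, and these data determine $h$, since $\mathcal Q_h$ covers $\mathbb Z$. By (N4) only finitely many $h$ occur.
\end{proof}

We filter $\mathcal D$ by the number of pieces. By (P2), passing from $n-1$ to $n$ pieces attaches cones over the finite complexes $|\mathcal D_{<x}|$, the \emph{descending links}. Put $N_0=\prod_{p\in S}p$.

\begin{proposition}\label{prop:conn}
Let $k\ge0$ and $x\in\mathcal D$. If $|x|\ge q_0\bigl(2(k+1)(N_0-1)+1\bigr)$, then $|\mathcal D_{<x}|$ is $k$-connected.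
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1), assuming Proposition~\ref{prop:conn}]
Let $X=|\mathcal D|$ and $X_n=|\{x\in\mathcal D:|x|\le n\}|$. By Lemma~\ref{lem:D}(a),(c), $X$ is a contractible $G$-CW-complex with finite cell stabilizers. The subcomplex $X_n$ is $G$-invariant and has finitely many orbits of cells: the top element of a chain lies in one of at most $n$ orbits by Lemma~\ref{lem:D}(b), and there are finitely many chains with a given top by Lemma~\ref{lem:D}(d). The decompositions with exactly $n$ elements are maximal among those with at most $n$, so $X_n$ is obtained from $X_{n-1}$ by attaching cones over the complexes $|\mathcal D_{<x}|$ with $|x|=n$. By Proposition~\ref{prop:conn} and Lemma~\ref{lem:cones}, $(X_n,X_{n-1})$ is $(k+1)$-connected for all $n\ge q_0(2(k+1)(N_0-1)+1)$. Since $k$ is arbitrary, Theorem~\ref{thm:brown} shows that $G$ is finitely presented and of type $FP_\infty$, hence of type $F_\infty$. The remaining assertions follow from Proposition~\ref{prop:index}, since type $F_\infty$ passes to subgroups of finite index.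
\end{proof}

Going down in $\mathcal D$ means merging pieces. Let $q\in S$ and let $f_0,\dots,f_{q-1}\in\mathcal I$ have disjoint images. Their \emph{merge} is the map $\mu$ with $\mu\iota_{j(q)}=f_j$ for $0\le j<q$. It is injective with image $\bigcup_jf_j(\mathbb Z)$, and $\mu\in\mathcal I$: if $M$ is a common level of the $f_j$, then $\mu\iota_{\iota_{j(q)}(D)}=f_j\iota_D$ for $D\in\mathcal U_M$, so $qM$ is a level of $\mu$. Splitting $\mu$ by $\mathcal U_q$ returns $f_0,\dots,f_{q-1}$.

\begin{example}\label{ex:small}
Let $S=\{2\}$ and $k=0$; the proposition claims that $|\mathcal D_{<x}|$ is connected for $n=|x|\ge6$. Call $z<x$ a \emph{simple merge} if it arises from $x$ by replacing an ordered pair of elements by its merge.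

For small $n$ the descending link is disconnected. If $n=2$, it consists of the two simple merges, which are incomparable. If $n=3$, the elements of cardinality $2$ are the six simple merges, and an element $\{h\}<x$ lies below only one of them, namely $\{h\iota_{0(2)},h\iota_{1(2)}\}$; so no two simple merges lie in the same component.

Let $n\ge6$. \emph{First, push up.} If $y<x$, some $\mathcal Q_h$ arises from a natural partition by a last splitting of a member $B$, and replacing $h\iota_B\iota_{0(2)}$ and $h\iota_B\iota_{1(2)}$ in $x$ by $h\iota_B$ gives a simple merge $z$ with $y\le z<x$. \emph{Then use the room that is left.} Fix three disjoint ordered pairs $T_1,T_2,T_3$ in $x$, and let $x_i$ be the simple merge of $T_i$. A simple merge $z$ involves two elements of $x$, so some $T_i$ is still contained in $z$. Merging $T_i$ in $z$ gives an element below both $z$ and $x_i$. Finally, merging all three pairs gives an element below $x_1,x_2,x_3$. So $|\mathcal D_{<x}|$ is connected.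
\end{example}

Both moves have to be upgraded for spheres of higher dimension. Pushing up is replaced by a study of the intervals $(y,x)$, which measure the obstruction to pushing a sphere off the vertex $y$. Using the room that is left must be done for all vertices of a sphere coherently, although no single $T_i$ is available for all of them.

\section{Intervals}\label{sec:intervals}

Let $\mathcal N$ be the poset of natural partitions, ordered by refinement. Throughout this section $y<x$ in $\mathcal D$, with partitions $\mathcal Q_h$ $(h\in y)$.

\begin{lemma}\label{lem:product}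
The map $(\mathcal Z_h)_{h\in y}\mapsto\{h\iota_B:h\in y,\ B\in\mathcal Z_h\}$ is an isomorphism of posets from $\prod_{h\in y}[\{\mathbb Z\},\mathcal Q_h]$, with intervals taken in $\mathcal N$, onto $[y,x]$. In particular, $y\cap x\subseteq z$ for every $z\in[y,x]$.
\end{lemma}

\begin{proof}
The elements $z\ge y$ correspond bijectively to the families $(\mathcal Z_h)$ in $\mathcal N$. It suffices to show that, for $z,z'\ge y$ with families $(\mathcal Z_h),(\mathcal Z'_h)$, we have $z\le z'$ if and only if $\mathcal Z_h\le\mathcal Z_h'$ for all $h$. If $z\le z'$, the elements of $z'$ have the form $h\iota_B\iota_D=h\iota_{\iota_B(D)}$ with $B\in\mathcal Z_h$, so every member of $\mathcal Z'_h$ lies in a member of $\mathcal Z_h$. Conversely, let $\mathcal Z_h\le\mathcal Z'_h$ and $B\in\mathcal Z_h$. The members of $\mathcal Z'_h$ inside $B$ form $\mathcal Z'_h|_B$, which by Lemma~\ref{lem:natural}(b) equals $\iota_B(\mathcal R)$ with $\mathcal R$ natural. Splitting $h\iota_B$ by $\mathcal R$ for all $h$ and $B$ turns $z$ into $z'$. For the last assertion, $h\in y\cap x$ has $\mathcal Q_h=\{\mathbb Z\}$ by \eqref{eq:unsplit}, so $\mathcal Z_h=\{\mathbb Z\}$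 and $h\in z$.
\end{proof}

Define
\[
\rho(y)=|x|-|y|=\sum_{h\in y}(|\mathcal Q_h|-1),\qquad b(y)=\text{number of }h\in y\text{ split in }x .
\]
An element far below $x$, with $\rho(y)$ large, either has many split elements or has one deeply split element. Three intervals show what to expect in each case.

\begin{example}\label{ex:intervals}
(i) Let $S=\{2\}$ and suppose $b=b(y)$ elements are split, each by $\mathcal U_2$. Then $[y,x]$ is the lattice of subsets of a $b$-element set, and $|(y,x)|$ is the barycentric subdivision of the boundary of a $(b-1)$-simplex, a sphere $S^{b-2}$.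
(ii) Let $S=\{2\}$, $y=\{\mathrm{id}\}$, $x=z_4$. By (N1) the open interval has the least element $z_2$, so it is contractible.
(iii) Let $S=\{2,3\}$, $y=\{\mathrm{id}\}$, $x=z_6$. Every natural partition strictly between $\{\mathbb Z\}$ and $\mathcal U_6$ refines $\mathcal U_2$ or $\mathcal U_3$, and not both, since $\mathcal U_2\vee\mathcal U_3=\mathcal U_6$. So the open interval has two components, with least elements $z_2$ and $z_3$, and is homotopy equivalent to $S^0$.
\end{example}

The difference between (ii) and (iii) is that in (iii) no prime is used twice along a branch. Call $y$ \emph{elementary} (below $x$) if all moduli of all members of all $\mathcal Q_h$ divide $N_0$. Then $\mathcal Q_h\le\mathcal U_{N_0}$, so $|\mathcal Q_h|\le N_0$, and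
\begin{equation}\label{eq:rho}
\rho(y)\le(N_0-1)\,b(y)\qquad\text{for elementary }y.
\end{equation}

\begin{lemma}\label{lem:nonelem}
If $y$ is not elementary, then $|(y,x)|$ is contractible.
\end{lemma}

\begin{proof}
For several primes the interval need not have a least element, so we replace the element $z_2$ of Example~\ref{ex:intervals}(ii) by a map. For $\mathcal Z\in\mathcal N$ consider the natural partitions $\mathcal L\le\mathcal Z$ all of whose moduli divide $N_0$. This set is finite and contains $\{\mathbb Z\}$. It is closed under $\vee$, by Lemma~\ref{lem:natural}(c) and because moduli of intersections are least common multiples. So it has a greatest element $E(\mathcal Z)$. The map $E$ is monotone, since the set grows with $\mathcal Z$, and $E(\mathcal Z)\le\mathcal Z$. If $\mathcal Z\ne\{\mathbb Z\}$, then $\mathcal U_p\le\mathcal Z$ for some $p\in S$ by (N1), so $E(\mathcal Z)\ge\mathcal U_p$ and $E(\mathcal Z)\ne\{\mathbb Z\}$.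

Applying $E$ in each coordinate of Lemma~\ref{lem:product} gives a monotone map $e\colon[y,x]\to[y,x]$ with $e(z)\le z$, and with $e(z)>y$ for $z>y$. Thus $e$ maps $(y,x)$ to itself. Since $y$ is not elementary, $E(\mathcal Q_h)\ne\mathcal Q_h$ for some $h$, so $e(x)\in(y,x)$. For $z\in(y,x)$ we have $z\ge e(z)\le e(x)$, and (P1) applies.
\end{proof}

\begin{lemma}\label{lem:manysplit}
$|(y,x)|$ is $(b(y)-3)$-connected.
\end{lemma}

\begin{proof}
Let $b=b(y)$. For $b\le1$ there is nothing to prove, so let $b\ge2$. By Lemma~\ref{lem:product}, omitting one-point factors, $[y,x]\cong P_1\times\dots\times P_b$, where each $P_i$ is a finite poset with least element $0$ and greatest element $1\ne0$. Let $P\cong(y,x)$ be the product with $(0,\dots,0)$ and $(1,\dots,1)$ removed. We cover $|P|$ in the pattern of the facets of a simplex.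

Let $P^i=\{z\in P:z_i\ne1\}$, a down-closed subset of $P$. The top of any chain in $P$ lies in some $P^i$, and then the whole chain does; so $|P|=\bigcup_i|P^i|$. For nonempty $I\subseteq\{1,\dots,b\}$ put $P^I=\bigcap_{i\in I}P^i$, so that $\bigcap_{i\in I}|P^i|=|P^I|$. Let $I$ be nonempty and proper. For $z\in P^I$ let $z^+$ agree with $z$ on $I$ and equal $1$ off $I$, and let $o$ be $0$ on $I$ and $1$ off $I$. These elements have coordinates $\neq 1$ on $I$ and a coordinate $1\ne0$ off $I$, so they lie in $P^I$. The map $z\mapsto z^+$ is monotone and $z\le z^+\ge o$, so $|P^I|$ is contractible by (P1).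

For $b=2$ the claim is $P\ne\emptyset$, which holds as $o\in P$. For $b\geq3$, the nerve contains all proper nonempty subsets of $\{1,\dots,b\}$, so it is the boundary of a $(b-1)$-simplex or the full simplex, and in either case it is $(b-3)$-connected. Apply (P4) with $k=b-3$: the $t$-fold intersections with $t<b$ are contractible, and for $t=b$ the required connectivity is $k-t+1=-2$, which is no condition.
\end{proof}

Example~\ref{ex:intervals}(i) shows that the bound in Lemma~\ref{lem:manysplit} cannot be improved.

\section{Connectivity of descending links}\label{sec:links}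

We prove Proposition~\ref{prop:conn}. Put
\[
R=(k+1)(N_0-1),\qquad \ell=2R+1,\qquad L=\mathcal D_{<x},\qquad L_R=\{y\in L:\rho(y)\le R\},
\]
so that $|x|\ge q_0\ell$. The poset $L$ is finite by Lemma~\ref{lem:D}(d). The number $R$ is chosen large enough that elements outside $L_R$ have highly connected intervals, and $\ell$ is chosen large enough that elements of $L_R$ leave room. We show that $(|L|,|L_R|)$ is $k$-connected and that the inclusion $\varepsilon\colon L_R\to L$ induces a null-homotopic map.

\subsection*{Step 1: the pair $(|L|,|L_R|)$ is $k$-connected}
List the elements of $L\setminus L_R$ as $y_1,y_2,\dots$ with $\rho$ nondecreasing, and put $L^{j}=L_R\cup\{y_1,\dots,y_j\}$. An element $z<y_j$ has $\rho(z)>\rho(y_j)>R$, so it is not in $L^j$, and $y_j$ is minimal in $L^j$. An element $z\in(y_j,x)$ has $\rho(z)<\rho(y_j)$, so it lies in $L^{j-1}$. By (P2), $|L^j|$ is obtained from $|L^{j-1}|$ by attaching a cone over $|(y_j,x)|$. If $y_j$ is not elementary, this complex is contractible by Lemma~\ref{lem:nonelem}. If $y_j$ is elementary, then \eqref{eq:rho} gives $(N_0-1)b(y_j)\ge\rho(y_j)>(k+1)(N_0-1)$, so $b(y_j)\ge k+2$, and the complex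 is $(k-1)$-connected by Lemma~\ref{lem:manysplit}. As $k-1\ge-1$, Lemma~\ref{lem:cones} shows that $(|L^j|,|L^{j-1}|)$ is $k$-connected. Composing the finitely many inclusions gives the claim.

\subsection*{Step 2: merging free blocks}
Choose disjoint $q_0$-element subsets $T_1,\dots,T_\ell$ of $x$, order each of them, and let $\mu_i\in\mathcal I$ be the merge of $T_i$. For $y\le x$ let
\[
F(y)=\{i:T_i\subseteq y\}
\]
be the set of blocks that are still free in $y$, and for $I\subseteq F(y)$ put
\[
y_I=\Bigl(y\setminus\bigcup_{i\in I}T_i\Bigr)\cup\{\mu_i:i\in I\}\in\mathcal D.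
\]
Thus $y_\emptyset=y$ and $F(x)=\{1,\dots,\ell\}$. We need three facts.
\begin{enumerate}
\item[(F1)] \emph{If $y\in L_R$, then $F(y)\ne\emptyset$.} By \eqref{eq:unsplit}, $x\setminus y$ consists of the $h\iota_A$ with $h$ split in $x$. Since $|\mathcal Q_h|\le2(|\mathcal Q_h|-1)$ for such $h$, we get $|x\setminus y|\le2\rho(y)\le2R<\ell$. So $x\setminus y$ misses one of the $\ell$ disjoint sets $T_i$.
\item[(F2)] \emph{If $y\le y'\le x$, then $F(y)\subseteq F(y')$,} because $T_i\subseteq y\cap x\subseteq y'$ for $i\in F(y)$, by Lemma~\ref{lem:product}.
\item[(F3)] \emph{If $y\le y'\le x$ and $I'\subseteq I\subseteq F(y)$, then $y_I\le y'_{I'}$.} Splitting the $\mu_i$ with $i\in I\setminus I'$ by $\mathcal U_{q_0}$ gives $y_I\le y_{I'}$. The elements of $T_i$, $i\in I'$, lie in $y\cap y'$, so by \eqref{eq:unsplit} they are not split in $y'$. Splitting the other elements of $y$ as in $y\le y'$ and leaving the $\mu_i$ alone gives $y_{I'}\le y'_{I'}$.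
\end{enumerate}
In particular $y_I\le y$ and $y_I\le x_I$, and $y_I,x_I\in L$ for $I\neq\emptyset$. Also $L_R\ne\emptyset$, since $\rho(x_{\{1\}})=q_0-1\le N_0-1\le R$.

\subsection*{Step 3: the inclusion $|L_R|\to|L|$ is null-homotopic}
For a single $y\in L_R$ and any nonempty $I\subseteq F(y)$ there is a zigzag $y\ge y_I\le x_I\ge x_{\{1,\dots,\ell\}}$ ending at a fixed point. To apply (P1) we would need a choice of $I$ for each $y$ that makes these maps monotone. By (F3) the choice should shrink as $y$ grows, while $F(y)$ grows with $y$. So we make no choice, and work on the poset of all choices, which turns out to have the homotopy type of $L_R$.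

Let $W=\{(y,I):y\in L_R,\ \emptyset\ne I\subseteq F(y)\}$, ordered by $(y,I)\le(y',I')$ if and only if $y\le y'$ and $I\supseteq I'$. Define $\pi\colon W\to L_R$ and $\kappa,\lambda\colon W\to L$ by
\[
\pi(y,I)=y,\qquad\kappa(y,I)=y_I,\qquad\lambda(y,I)=x_I .
\]
All three maps are monotone, $\kappa$ and $\lambda$ by (F3). Again by (F3),
\[
\varepsilon\pi(y,I)=y\ \ge\ \kappa(y,I)\ \le\ \lambda(y,I)\ \ge\ x_{\{1,\dots,\ell\}},
\]
so $|\varepsilon\pi|$ is homotopic to a constant map by (P1).

The map $|\pi|$ is a homotopy equivalence. For $y\in L_R$ let $W_y=\{(y',I)\in W:y'\le y\}$. By (F1) it contains $(y,F(y))$. By (F2), $(y',I)\mapsto(y,I)$ is a monotone map from $W_y$ to itself, and $(y',I)\le(y,I)\ge(y,F(y))$. So $|W_y|$ is contractible by (P1), and (P3) applies. Composing $|\varepsilon|\circ|\pi|$ with a homotopy inverse of $|\pi|$ shows that $|\varepsilon|$ is null-homotopic.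

\subsection*{Conclusion}
We have $L\supseteq L_R\ne\emptyset$. By Step 1, every map $S^i\to|L|$ with $0\le i\le k$ is freely homotopic to a map into $|L_R|$, and by Step 3 such a map is homotopic in $|L|$ to a constant. So $|L|$ is $k$-connected. This proves Proposition~\ref{prop:conn}, and with it Theorems~\ref{thm:B} and~\ref{thm:A}.

\begin{remark}
In the topological half, the finiteness of $S$ enters only through $N_0$. The definition of $\mathcal D$ and the proof of Lemma~\ref{lem:D} are valid for infinite $S$, but there is no substitute for \eqref{eq:rho}, and the descending links do not become connected. For $p\in S$ and $|x|=p$, each of the $p!\geq 2$ orderings of $x$ has a merge $\mu$, and $\{\mu\}$ is an isolated point of $|\mathcal D_{<x}|$: nothing lies below a one-element decomposition, and by (N1) no natural partition lies strictly between $\{\mathbb Z\}$ and $\mathcal U_p$. For infinite $S$ this happens for infinitely many values of $|x|$, in agreement with Theorem~\ref{thm:B}(2).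
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bjorner}
Bj\"orner, \emph{Topological methods}, Handbook of Combinatorics.

\bibitem{Brown}
K.~S.~Brown, \emph{Finiteness properties of groups}, J. Pure Appl. Algebra 44 (1987).

\bibitem{slides}
\emph{Groups Generated by Class Transpositions Results and Open Problems},
\texttt{https://\allowbreak stefan-kohl.github.io/\allowbreak rcwa/\allowbreak slides/\allowbreak talk-uv-\allowbreak winterconference-\allowbreak 2009.pdf}

\bibitem{Hatcher}
Hatcher, \emph{Algebraic Topology}.

\bibitem{Quillen}
Quillen, Adv. Math. 28 (1978).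

\end{thebibliography}
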